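\title{A principal substitution-closed cone strictly between the rational and the context-free languages}

\begin{abstract}
We construct an explicit context-free language $L$ over five letters whose rational cone $\mathcal T(L)$ is closed under substitution and satisfies $\mathrm{Rat}\subsetneq\mathcal T(L)\subsetneq\mathrm{Alg}$. The language describes a stack of one-turn stacks in which whole one-turn stacks may be lost at any moment. Its cone contains the substitution closure of the linear languages. It does not contain the Dyck language on two pairs of brackets; more generally, it contains no language of words trivial in the free group $F(x,y)$ that includes the depth-first walks around all complete binary trees.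
\end{abstract}

\section{Introduction}\label{sec:intro}

All alphabets are finite. We write $\mathrm{Rat}$ for the family of rational (regular) languages and $\mathrm{Alg}$ for the family of context-free languages. A \emph{rational cone}, or simply a \emph{cone}, is a family of languages closed under rational transductions; equivalently, it is closed under morphisms, inverse morphisms and intersection with rational languages. For a language $L$, let $\mathcal T(L)$ be the smallest cone containing $L$. A cone is \emph{principal} if it equals $\mathcal T(L)$ for some $L$. A language lies in $\mathcal T(L)$ exactly when a finite-state device can produce it from $L$ (Section~\ref{sec:prelim}), so a principal cone is one with a single hardest language up to finite-state rewriting.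

A \emph{substitution} $\sigma$ on an alphabet $A$ assigns a language $\sigma(a)$ to each $a\in A$; one sets $\sigma(a_1\cdots a_n)=\sigma(a_1)\cdots\sigma(a_n)$, $\sigma(\varepsilon)=\{\varepsilon\}$ and $\sigma(P)=\bigcup_{w\in P}\sigma(w)$. A family $\mathcal L$ is \emph{substitution closed} if $\sigma(P)\in\mathcal L$ whenever $P\in\mathcal L$ is a language over $A$ and $\sigma(a)\in\mathcal L$ for all $a\in A$. The following question is posed in \cite{CFL}.

\medskip
\noindent\textbf{Question.} \emph{Is there a language $L$ such that $\mathcal T(L)$ is substitution closed and $\mathrm{Rat}\subsetneq\mathcal T(L)\subsetneq\mathrm{Alg}$?}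
\medskip

The two ends have both properties. The cone $\mathrm{Rat}$ is generated by any nonempty rational language, and it is substitution closed because rational expressions can be substituted for letters. The cone $\mathrm{Alg}$ is substitution closed because grammars can be substituted for terminal letters, and it is a textbook fact, not used below, that it is generated by the Dyck language $D\subseteq\{x,y,\bar x,\bar y\}^*$ with grammar $T\to\varepsilon\mid xT\bar xT\mid yT\bar yT$.

In between, the two properties pull against each other. Start from a cone $\mathcal C_1$ and let $\mathcal C_{k+1}$ be the cone generated by the results of substituting languages of $\mathcal C_k$ into languages of $\mathcal C_k$. The union of the increasing chain $\mathcal C_1\subseteq\mathcal C_2\subseteq\cdots$ is a substitution-closed cone, since a substitution involves only finitely many languages. But if the union equals $\mathcal T(L)$, then $L\in\mathcal C_k$ for some $k$, and the chain is constant from $\mathcal C_k$ on. A principal example therefore needs a generator that absorbs its own substitution into itself. One expects such a language to contain copies of itself nested to any depth, and nesting to any depth is what a pushdown store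 does. This suggests that a nonrational generator would already generate $D$, and that the answer is no; Remark~\ref{rem:full} shows the most direct attempt failing in this way. The answer is nevertheless yes. Unbounded nesting does not give the power of a pushdown store if the nested copies may break off without notice.

\subsection*{The language}

For an alphabet $\Gamma$ let $\bar\Gamma=\{\bar a:a\in\Gamma\}$ be a disjoint copy, let $b$ be a further letter, and let $\Sigma_\Gamma=\Gamma\cup\bar\Gamma\cup\{b\}$. Letters of $\Gamma$ are \emph{pushes}, letters of $\bar\Gamma$ are \emph{pops}. Put
\[
B_\Gamma=\{\,b\,a_1a_2\cdots a_n\,\bar a_n\bar a_{n-1}\cdots\bar a_{k+1}\;:\;n\ge0,\ 0\le k\le n,\ a_i\in\Gamma\,\}.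
\]
A word of $B_\Gamma$ records the life of a stack that is created by $b$, is filled, and is then partly emptied: it makes at most one turn from pushing to popping. Every nonempty prefix of a word of $B_\Gamma$ is in $B_\Gamma$.

Two disjoint sets of positions of a word \emph{cross} if there are positions $i<j<k<l$ with $i,k$ in one set and $j,l$ in the other. A partition of the positions is \emph{noncrossing} if no two of its blocks cross.

\begin{definition}\label{def:L}
A partition of the positions of a word $w\in\Sigma_\Gamma^*$ is \emph{admissible} if it is noncrossing and each block, read from left to right, is a word of $B_\Gamma$. Let $L_\Gamma$ be the set of words that have an admissible partition (so $\varepsilon\in L_\Gamma$), and let $L=L_{\{0,1\}}$, a language over the five letters $0,1,\bar0,\bar1,b$.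
\end{definition}

Figure~\ref{fig:partition} shows a word of $L$. As a guide to intuition, think of a stack whose entries are one-turn stacks, one for each block. The letter $b$ places a new empty stack on top; pushes and pops act on the top stack; and at any moment the top stack may be thrown away, whatever it contains, without any letter being read. The proofs use partitions only.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.85cm]
\foreach \s [count=\i] in {b,0,b,1,1,\bar 1,1,b,0,\bar 1,\bar 0}{
  \node[text height=2ex,text depth=0ex,inner sep=2pt] (p\i) at (\i,0) {$\s$};
  \node at (\i,-0.5) {\scriptsize \i};}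
\foreach \i/\j in {1/2,2/7,7/10,10/11}
  \draw[thick] (p\i.north) to[out=60,in=120] (p\j.north);
\foreach \i/\j in {3/4,4/5,5/6,8/9}
  \draw (p\i.north) to[out=60,in=120] (p\j.north);
\end{tikzpicture}
\caption{An admissible partition of $b0b11\bar11b0\bar1\bar0$. Arcs join consecutive elements of a block. The blocks $\{1,2,7,10,11\}$, $\{3,4,5,6\}$ and $\{8,9\}$ read $b01\bar1\bar0$, $b11\bar1$ and $b0$; the last two end with a nonempty stack.}
\label{fig:partition}
\end{figure}

\begin{theorem}\label{thm:main}
The cone $\mathcal T(L)$ is closed under substitution, and $\mathrm{Rat}\subsetneq\mathcal T(L)\subsetneq\mathrm{Alg}$.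
\end{theorem}

A language is \emph{linear} if it is generated by a context-free grammar whose productions have at most one nonterminal on the right side. The \emph{substitution closure} of a family is the smallest substitution-closed family containing it. Let $F=F(x,y)$ be the free group on $x,y$. The \emph{value} of a word $z\in\{x,y,\bar x,\bar y\}^*$ is its image in $F$ under $\bar x\mapsto x^{-1}$, $\bar y\mapsto y^{-1}$.

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] $\mathcal T(L_\Gamma)=\mathcal T(L)$ for every finite $\Gamma$ with $|\Gamma|\ge2$.
\item[(b)] $\mathcal T(L)$ contains all linear languages, hence the whole substitution closure of the family of linear languages.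
\item[(c)] Let $W_0=\varepsilon$ and $W_{h+1}=xW_h\bar x\,yW_h\bar y$. No language $M$ with
\[
\{W_h:h\ge0\}\subseteq M\subseteq\{z\in\{x,y,\bar x,\bar y\}^*: z \text{ has value } 1 \text{ in } F\}
\]
belongs to $\mathcal T(L)$.
\end{itemize}
\end{theorem}

\begin{remark}\label{rem:full}
Two features of $B_\Gamma$ keep $D$ out of the cone, and neither can be dropped.

(i) \emph{Blocks may end with a nonempty stack.} Let $L^{\mathrm{full}}$ be defined like $L$, but with $k=0$ required in every block, and let $\rho$ be the morphism $x\mapsto b0$, $y\mapsto b1$, $\bar x\mapsto\bar0$, $\bar y\mapsto\bar1$. Then $\rho^{-1}(L^{\mathrm{full}})=D$. A word of $D$ yields one block $b0\bar0$ or $b1\bar1$ for each pair of brackets. Conversely, an admissible partition with $k=0$ everywhere pairs each push with a later pop of the same symbol, no two pairs cross, and a word whose brackets admit such a pairing is in $D$. For $L$ this breaks down: $\rho(xy\bar x)=b0\,b1\,\bar0$ is in $L$, with blocks $b0\bar0$ and $b1$.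

(ii) \emph{Blocks make one turn.} If a block over $\{0,1,m\}$ could alternate freely between pushes and pops, then the single block $b\,m\,w\,\bar m$ with $w\in\{0,1,\bar0,\bar1\}^*$ would check that $w$ is a Dyck word.
\end{remark}

So $L$ nests to any depth but cannot be relied upon to remember that a nested stack is still open. The proof of Theorem~\ref{thm:main} shows that it remembers enough for substitution and too little for $D$. Section~\ref{sec:partitions} collects the cut-and-paste operations that preserve $L_\Gamma$. Section~\ref{sec:coding} shows that two stack symbols simulate any number, which makes marker symbols available. Section~\ref{sec:subst} uses one marker to encode a substitution, and Section~\ref{sec:dyck} proves Theorem~\ref{thm:more}(c). Section~\ref{sec:end} assembles the theorems.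

\section{Transducers}\label{sec:prelim}

A \emph{finite transducer} from $A^*$ to $A'^*$ consists of a finite set $Q$ of states, sets of initial and final states, and a finite set of transitions $(p,s,s',q)$ with $p,q\in Q$, input label $s\in A\cup\{\varepsilon\}$ and output label $s'\in A'\cup\{\varepsilon\}$. A \emph{run} is a path of transitions; its input and output are the concatenations of the labels; it is \emph{successful} if it leads from an initial to a final state. The transducer \emph{realizes} the relation $\tau\subseteq A^*\times A'^*$ of all pairs (input, output) of successful runs, and $\tau(P)=\{v:(u,v)\in\tau\text{ for some }u\in P\}$. We use the following standard facts, the first two going back to Elgot--Mezei and Nivat.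
\begin{itemize}
\item[(T1)] The rational transductions are the relations realized by finite transducers of this form, in which each transition reads at most one letter and writes at most one letter.
\item[(T2)] $\mathcal T(P)=\{\tau(P):\tau\text{ a rational transduction}\}$.
\item[(T3)] $\mathrm{Rat}$ and $\mathrm{Alg}$ are cones.
\end{itemize}
If $P\subseteq A^*$ is nonempty and $R_0$ is rational, then $R_0$ is the image of $P$ under $A^*\times R_0$, which is realized by a transducer that first reads its input without writing and then writes a word accepted by an automaton for $R_0$. Hence
\begin{equation}\label{eq:rat}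
\mathrm{Rat}\subseteq\mathcal T(P)\quad\text{for every } P\ne\emptyset .
\end{equation}

\section{Admissible partitions}\label{sec:partitions}

Fix $\Gamma$. Let a block of an admissible partition read $b\,a_1\cdots a_n\bar a_n\cdots\bar a_{k+1}$. Its first position carries $b$, and no other position of the block does. For $i>k$ the positions of $a_i$ and $\bar a_i$ are \emph{partners}. Every pop has a partner; the pushes $a_1,\dots,a_k$ are \emph{unmatched}. The \emph{content} of the block at a given moment is the word formed by the pushes read so far whose partners have not yet been read; a pop removes the last letter of the content.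

Given a partition of the positions of a word, an interval of positions is \emph{closed} if it is a union of blocks; the empty interval is closed. A \emph{gap} of a set $X$ of positions is the interval strictly between two consecutive elements of $X$. Two observations are used throughout. Subsets of two disjoint sets that do not cross do not cross either. And a set contained in an interval $I$ does not cross a set disjoint from $I$, because in a crossing each set has an element between two elements of the other.

\begin{lemma}\label{lem:nc}
Let a noncrossing partition of the positions of a word be given.
\begin{itemize}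
\item[(a)] Every gap of a block is closed.
\item[(b)] If the partition is admissible, no two pairs of partners cross.
\item[(c)] Let $X$ be a block and $p\in X$. Replace the position $p$ by an interval $J$ of new positions, let $E\subseteq J$ contain $\min J$ and $\max J$, partition each gap of $E$ in a noncrossing way, and replace $X$ by $\hat X=(X\setminus\{p\})\cup E$. The new partition is noncrossing.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $i<k$ be consecutive in $X$, and let a block $Z$ contain $j$ with $i<j<k$. Then $Z\ne X$. An element $l>k$ of $Z$ gives the crossing $i<j<k<l$, and an element $l<i$ gives the crossing $l<i<j<k$.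

(b) Pairs in the same block are nested. Pairs in different blocks are subsets of blocks that do not cross.

(c) A block inside a gap of $E$ crosses no block of the same gap, and all other blocks are disjoint from that gap. Blocks disjoint from $J$ keep their relative order. It remains to consider $\hat X$ and a block $Z$ disjoint from $J$. In a crossing, the two elements of $\hat X$ are separated by an element of $Z$, so they are not both in the interval $J$. Sending $E$ to $p$ therefore keeps the four positions distinct and in order, and gives a crossing of $X$ and $Z$.
\end{proof}

For example, $b0b1\bar0\bar1\notin L$: the pop $\bar0$ can only be the partner of the push $0$, the pop $\bar 1$ of the push $1$, and these pairs cross.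

A \emph{nest} is the interval from a push to its partner, both included. The next lemma lists the operations on words that the later sections use.

\begin{lemma}\label{lem:surgery}
Let $u\in L_\Gamma$, with a fixed admissible partition.
\begin{itemize}
\item[(a)] If $u=u_1u_2$ and $w\in L_\Gamma$, then $u_1wu_2\in L_\Gamma$.
\item[(b)] If $u=u_1vu_2$ and $v$ occupies a closed interval, then $v\in L_\Gamma$, and $u_1v'u_2\in L_\Gamma$ for all $v'\in L_\Gamma$.
\item[(c)] If every block meeting an interval $I$ has its first element in $I$, then the factor of $u$ on every initial segment of $I$ is in $L_\Gamma$. In particular $L_\Gamma$ is closed under prefixes.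
\item[(d)] If $u=u_1vu_2$, where $v$ occupies a nest, and $v'$ occupies a nest in some admissible partition of some word of $L_\Gamma$, then $u_1v'u_2\in L_\Gamma$.
\item[(e)] If $p<q$ are unmatched pushes of the same block and $u=u_1vu_2$, where $v$ occupies the positions $p,p+1,\dots,q-1$, then $u_1vvu_2\in L_\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take the union of the partition of $u$ and an admissible partition of $w$. The blocks of $w$ lie in an interval that the blocks of $u$ avoid.

(b) The blocks inside the interval form an admissible partition of $v$, the others one of $u_1u_2$. Now apply (a).

(c) Let $I'$ be an initial segment of $I$ and $Y$ a block meeting $I'$. Then $\min Y\in I$, so $\min Y\in I'$, and $Y\cap I'$ is a nonempty initial part of $Y$. It reads a nonempty prefix of a word of $B_\Gamma$, hence a word of $B_\Gamma$. The sets $Y\cap I'$ form the required partition.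

(d) Let the nest $I$ go from the push $p$ to its partner, in a block $X$ reading $b\,a_1\cdots a_n\bar a_n\cdots\bar a_{k+1}$, with $p$ carrying $a_l$, $l>k$. Then $X\cap I$ reads $a_l\cdots a_n\bar a_n\cdots\bar a_l$ and contains both ends of $I$, and the rest of $I$ consists of gaps of $X$, which are closed. So every block other than $X$ lies inside $I$ or is disjoint from it. The nest $I'$ of $v'$ has the same structure, with a block $X'$ such that $X'\cap I'$ reads $a'_1\cdots a'_r\bar a'_r\cdots\bar a'_1$. Restrict the partition of $u$ to the positions outside $I$ together with $p$, and expand $p$ by Lemma~\ref{lem:nc}(c) to $J=I'$ with $E=X'\cap I'$, the gaps of $E$ being partitioned as in the word containing $v'$. The block $\hat X$ reads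
\[
b\,a_1\cdots a_{l-1}\,a'_1\cdots a'_r\,\bar a'_r\cdots\bar a'_1\,\bar a_{l-1}\cdots\bar a_{k+1}\in B_\Gamma,
\]
and every other block is a block of one of the two given partitions.

(e) Let $X$ be as in (d), with $p,q$ carrying $a_j,a_l$, where $j<l\le k$. The word $v$ consists of $a_j,\dots,a_{l-1}$, each followed by a gap of $X$. Expand $q$ by Lemma~\ref{lem:nc}(c) to the interval $J$ made of a copy of $v$ followed by $q$; let $E$ consist of the copies of $a_j,\dots,a_{l-1}$ and of $q$, and let its gaps carry copies of the blocks in the corresponding gaps of $X$. The block $\hat X$ reads $b\,a_1\cdots a_{l-1}\,a_j\cdots a_{l-1}\,a_l\cdots a_n\bar a_n\cdots\bar a_{k+1}$. The new pushes lie below $a_{k+1}$ and no pop reaches them, so this word is in $B_\Gamma$.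
\end{proof}

Since every block contains exactly one $b$, a word with a single $b$ has a single block:
\begin{equation}\label{eq:oneb}
L_\Gamma\cap b\,(\Gamma\cup\bar\Gamma)^*=B_\Gamma .
\end{equation}

\begin{proposition}\label{prop:cf}
The language $L_\Gamma$ is generated by the context-free grammar
\[
S\to\varepsilon\mid bUS,\qquad U\to SaU\mid N,\qquad N\to\varepsilon\mid SaNS\bar a\qquad(a\in\Gamma)
\]
with axiom $S$. If $\Gamma\ne\emptyset$, it is not rational.
\end{proposition}

\begin{proof}
Here $U$ produces the unmatched pushes of a block, $N$ the matched ones with their partners, and $S$ fills the gaps.

We show by induction on the length that every $u\in L_\Gamma$ is derived from $S$. Let $u\neq\varepsilon$, fix an admissible partition, and let $X$ be the block of the first position, reading $b\,a_1\cdots a_n\bar a_n\cdots\bar a_{k+1}$. The positions up to $\max X$ consist of $X$ and its gaps, which are closed; so the interval after $\max X$ is closed as well. By Lemma~\ref{lem:surgery}(b) and induction, the factors on the gaps and after $\max X$ are derived from $S$. Since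
\[
S\Rightarrow bUS,\qquad U\Rightarrow^*Sa_1\cdots Sa_kN,\qquad N\Rightarrow^*Sa_{k+1}\cdots Sa_n\,S\bar a_n\cdots S\bar a_{k+1},
\]
the word $u$ is derived from $S$.

Conversely, we use induction on the length of derivations. A word derived from $N$ has the form $u_1a_1\cdots u_ra_r\,u'_r\bar a_r\cdots u'_1\bar a_1$, and a word derived from $U$ is $v_1g_1\cdots v_kg_k$ followed by such a word, where $g_i\in\Gamma$ and all $u_i,u'_i,v_i$ are derived from $S$ by shorter derivations. So a word derived from $S$ through $bUS$ arises from $b\,g_1\cdots g_ka_1\cdots a_r\bar a_r\cdots\bar a_1\in B_\Gamma\subseteq L_\Gamma$ by inserting words that are in $L_\Gamma$ by induction, and Lemma~\ref{lem:surgery}(a) applies.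

For $a\in\Gamma$, \eqref{eq:oneb} gives $L_\Gamma\cap ba^*\bar a^*=\{ba^n\bar a^m:m\le n\}$, which is not rational.
\end{proof}

\section{Two stack symbols suffice}\label{sec:coding}

To encode a substitution we need a third stack symbol as a marker, so we must show $L_\Delta\in\mathcal T(L)$ for larger alphabets $\Delta$. The obvious method is to code each symbol of $\Delta$ by a word over $\{0,1\}$ and to take an inverse image. The difficulty is that the letters of one codeword may be distributed over several blocks, because a block can end in the middle of a codeword and let an older block read the rest.

\begin{example}\label{ex:badcode}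
Code $p,q,r$ by $00$, $01$, $11$, and code each pop by the barred mirror image. The word $b\,b\,p\,b\,r\,\bar q$ is not in $L_{\{p,q,r\}}$, since $q$ is never pushed. Its image $b\,b\,00\,b\,11\,\bar1\bar0$ is in $L$: the blocks $\{1,4,7,8,9\}$, $\{2,3\}$, $\{5,6\}$ read $b01\bar1\bar0$, $b0$, $b1$. The outer block has assembled the codeword $01$ from the tails of two other codewords.
\end{example}

We need a code in which tails cannot be assembled into a codeword, or into the beginning of one. Let $\Delta$ be an alphabet, choose $n\ge1$ with $2^n\ge|\Delta|$ and an injection $\chi:\Delta\to0001\{01,11\}^n$, and put $\ell=4+2n$. The \emph{codewords} $\chi(a)$ have length $\ell$ and end with $1$, and $000$ occurs in a codeword only as its prefix, since the zeros after the prefix $0001$ are isolated. A \emph{piece} is a nonempty suffix of a codeword; it is \emph{full} if it has length $\ell$ and \emph{proper} otherwise.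

\begin{lemma}\label{lem:pieces}
Let $s_1,\dots,s_j$ be pieces, and let $y$ be a nonempty prefix of a codeword. If $y$ is a suffix of $s_1\cdots s_j$, then $|y|=\ell$, the piece $s_j$ is full, and $y=s_j$.
\end{lemma}

\begin{proof}
Pieces end with $1$, so $y$ ends with $1$; hence $|y|\ge4$ and $y$ begins with $000$. This occurrence of $000$ in $s_1\cdots s_j$ contains no last letter of a piece, so it lies inside one piece $s_g$. As $000$ occurs in a codeword only at the start, $s_g$ is full and the occurrence is at its start. Thus $y=s_g\cdots s_j$, and $\ell\ge|y|\ge|s_g|=\ell$ forces $g=j$.
\end{proof}

Let $\varphi:\Sigma_\Delta^*\to\Sigma_{\{0,1\}}^*$ be the morphism with $\varphi(b)=b$, $\varphi(a)=\chi(a)$, and $\varphi(\bar a)=\bar y_\ell\cdots\bar y_1$ if $\chi(a)=y_1\cdots y_\ell$.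

\begin{proposition}\label{prop:coding}
$\varphi^{-1}(L)=L_\Delta$. Hence $L_\Delta\in\mathcal T(L)$ for every alphabet $\Delta$.
\end{proposition}

\begin{proof}
Write $B=B_{\{0,1\}}$. The \emph{units} of $\varphi(w)$ are the intervals that come from single letters of $w$; there are $b$-units, push units and pop units. If $w\in L_\Delta$, replace each position in each block by its unit. The result is noncrossing, and $\varphi(B_\Delta)\subseteq B$; so $\varphi(w)\in L$.

Conversely, let $\varphi(w)\in L$. A unit is \emph{split} by an admissible partition if it meets at least two blocks; $b$-units have one position and are never split. Push units can be split, as in Example~\ref{ex:badcode}. We show that pop units cannot, and that a split push unit can be repaired.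

\emph{Step 1: how a unit is split.} Let $t,t+1$ lie in one unit, with $t\in Y$ and $t+1\in Z\ne Y$. Position $t+1$ does not carry $b$, so it has a predecessor $t''$ in $Z$, and $t''<t$. By Lemma~\ref{lem:nc}(a),
\begin{equation}\label{eq:split}
Y\text{ lies in the gap of } Z\text{ that ends at } t+1,\text{ and }\max Y=t.
\end{equation}
So a block that is interrupted inside a unit ends there. Consequently, if a block $Y$ meets a unit $V$, then $Y\cap V$ is an interval, and it is a suffix of $V$ if $Y$ has an element after $V$.

\emph{Step 2: contents.} Suppose that up to some moment a block has read $b$, suffixes of push units, and entire pop units. Then its content is a product of pieces, and each of these pop units has removed exactly the last piece, which was full. Indeed, after the pushes the content is the product $s_1\cdots s_j$ of the pieces read. An entire pop unit $\varphi(\bar a)$ can be read only if $\chi(a)$ is a suffix of the content, and then $\chi(a)=s_j$ by Lemma~\ref{lem:pieces}; the content becomes $s_1\cdots s_{j-1}$, and we repeat.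

\emph{Step 3: no admissible partition splits a pop unit.} Suppose that the pop unit $V_0$ is split, and let $Y$ contain its last position. Then $Y\cap V_0$ is a proper suffix of $V_0$. Let $V$ be the first pop unit that $Y$ meets without containing its first position. Either $V=V_0$, or $V$ precedes $V_0$ and Step~1 applies; in both cases $Y\cap V$ is a nonempty proper suffix of $V$. By Step~1, $Y$ meets each unit before $V$ in a suffix or not at all, and by the choice of $V$ this suffix is the whole unit in the case of a pop unit. By Step~2 the content of $Y$ before $V$ is a product of pieces. If $V$ reads $\bar y_\ell\cdots\bar y_1$, then $Y\cap V$ reads $\bar y_j\cdots\bar y_1$ with $1\le j<\ell$, so the proper prefix $y_1\cdots y_j$ of a codeword is a suffix of the content. This contradicts Lemma~\ref{lem:pieces}.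

\emph{Step 4: repairing a split push unit.} Take an admissible partition with the least number of split units, and suppose that a push unit $V$ reading $\chi(a)$ is split. It meets successively distinct blocks $X_1,\dots,X_k$, $k\ge2$, in intervals. Let $X_i^-$ be the part of $X_i$ before $V$; it is nonempty, as it contains the $b$ of $X_i$. Put $Y=X_k$ and let $Y^+$ be the part of $Y$ after $V$. By \eqref{eq:split}, for $i<k$ the block $X_i$ has no element after $V$ and lies after $\max X_{i+1}^-$. So, as sets of positions,
\[
X_k^-<X_{k-1}^-<\cdots<X_1^-<V<Y^+ .
\]
Replace $X_1,\dots,X_k$ by $X_2^-,\dots,X_k^-$ and $X'=X_1^-\cup V\cup Y^+$. In words: the innermost block reads all of $V$ and takes over the future of $Y$. This is possible because $Y$ never looks below the proper piece it read in $V$.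

\emph{The new blocks read words of $B$.} The sets $X_i^-$ read nonempty prefixes of words of $B$. Since $X_1$ still pushes in $V$, the set $X_1^-$ reads $bg$ with $g\in\{0,1\}^*$. Let $Y^+$ read $g'$. If $g'$ contains no pop, then $bg\chi(a)g'\in B$. Otherwise $Y$ has an element after every push unit it meets, so it reads suffixes of push units and, by Step~3, entire pop units. By Step~2 only full pieces are popped, from the top. The piece $Y\cap V$ is proper, so neither it nor anything below it is popped. Hence the pops in $g'$ have their partners in $g'$, and again $bg\chi(a)g'\in B$.

\emph{The new partition is noncrossing.} The sets $X_i^-$ ($i\ge2$) and the unchanged blocks are subsets of distinct old blocks, and the $X_i^-$ ($i\ge 2$) precede $X'$. It remains to compare $X'$ with an unchanged block $Z$. The sets $X'$ and $X_1$ have the same elements up to $\min V$, and $X'$ and $Y$ have the same elements from $\max V$ on. So every nonempty gap of $X'$ is a gap of $X_1$ or of $Y$, and is closed in the old partition. Hence $Z$ lies in one gap of $X'$, or else it has no element between $\min X'$ and $\max X'$. In neither case does it cross $X'$.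

The unit $V$ is no longer split. The partitions induced on the positions before $V$ and on the positions after $V$ have not changed, so no other unit has become split. This contradicts minimality. Together with Step~3, the partition splits no unit.

\emph{Step 5: decoding.} The partition is the image of a noncrossing partition of the positions of $w$. A block of the latter has its image in $B$, so it reads $b\,a_1\cdots a_r\,\bar e_1\cdots\bar e_s$ with $a_i,e_i\in\Delta$. All units other than $b$-units have length $\ell$, so the pop units remove $\chi(a_r),\chi(a_{r-1}),\dots$ in this order; that is, $s\le r$ and $\chi(e_i)=\chi(a_{r+1-i})$. As $\chi$ is injective, the block reads a word of $B_\Delta$, and $w\in L_\Delta$.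
\end{proof}

The first use of a marker is to force a stack to be emptied completely.

\begin{corollary}\label{cor:linear}
Every linear language is in $\mathcal T(L)$.
\end{corollary}

\begin{proof}
Let $G$ be a linear grammar with set of productions $\Pi$. Each $p\in\Pi$ has the form $Z\to u_pZ'v_p$ or, if it is \emph{terminal}, $Z\to u_p$, with $u_p,v_p$ terminal words; put $v_p=\varepsilon$ in the second case. Let $\Delta=\Pi\cup\{m\}$ with a new letter $m$. By \eqref{eq:oneb}, and since $\bar m$ can be read only when $m$ is on top,
\[
L_\Delta\cap b\,m\,\Pi^*\bar\Pi^*\,\bar m=\{\,b\,m\,p_1\cdots p_n\,\bar p_n\cdots\bar p_1\,\bar m: n\ge0,\ p_i\in\Pi\,\}.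
\]
Intersect with the rational condition that $n\geq 1$, that $p_1$ rewrites the axiom, that $p_{i+1}$ rewrites the nonterminal on the right side of $p_i$, and that $p_n$ alone is terminal. This says that $p_1\cdots p_n$ is the sequence of productions of a complete derivation, which derives $u_{p_1}\cdots u_{p_n}v_{p_n}\cdots v_{p_1}$. The morphism $b,m,\bar m\mapsto\varepsilon$, $p\mapsto u_p$, $\bar p\mapsto v_p$ therefore maps the intersection onto the language of $G$. As $L_\Delta\in\mathcal T(L)$, so is this language.
\end{proof}

\section{Closure under substitution}\label{sec:subst}

Let $\Gamma=\{0,1\}$ and $\Sigma=\Sigma_\Gamma$, and let $\langle,\rangle$ be new letters. The words of the rational language $R=(\Sigma\cup\langle\Sigma^*\rangle)^*$ can be written uniquely as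
\[
w=u_0\langle v_1\rangle u_1\cdots\langle v_r\rangle u_r,\qquad r\ge0,\quad u_i,v_j\in\Sigma^* .
\]
We call $u_0u_1\cdots u_r$ the \emph{outer word} and $v_1,\dots,v_r$ the \emph{inner words}. Let $K$ be the set of $w\in R$ whose outer word and inner words are all in $L$. The language $K$ is the universal substitution of $L$ into itself: Proposition~\ref{prop:subst} obtains every substitution from it by a transducer. So the task is to show $K\in\mathcal T(L)$.

Erasing the brackets maps $K$ into $L$ by Lemma~\ref{lem:surgery}(a), but an admissible partition of the result need not respect the brackets. We want to translate the brackets into letters that force each inner word to fill a gap. Let $\Delta=\Gamma\cup\{m\}$. The first attempt $\langle\,\mapsto bm$, $\rangle\mapsto\bar m$ fails, because the block of $m$ can continue inside the brackets: $\langle0\bar0\rangle$ is sent to $bm0\bar0\bar m\in B_\Delta$, although $0\bar0\notin L$. The remedy is to spend the single turn of the block before the inner word begins. Let $\psi$ be the morphism that fixes the letters of $\Sigma$ and has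
\[
\psi(\langle)=b\,m\,m\,\bar m,\qquad\psi(\rangle)=\bar m .
\]
After $mm\bar m$ the block has $m$ on top and can only pop, so its next element is an $\bar m$.

\begin{example}\label{ex:steal}
For $w=b0\langle b1\rangle\bar0$ we get $\psi(w)=b\,0\,b\,m\,m\,\bar m\,b\,1\,\bar m\,\bar0$, with positions $1,\dots,10$. The intended partition has the blocks $\{1,2,10\}$, $\{3,4,5,6,9\}$, $\{7,8\}$. There is another one: the block of position $3$ ends at once and the outer block reads the markers, giving $\{1,2,4,5,6,9,10\}$, $\{3\}$, $\{7,8\}$, where the first block reads $b0mm\bar m\bar m\bar0$. This is harmless. The inner word still fills a gap, and deleting the markers from the first block leaves $b0\bar0$. The proof below shows that these are the only two behaviors.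
\end{example}

\begin{lemma}\label{lem:K}
$K=\psi^{-1}(L_\Delta)\cap R$. Hence $K\in\mathcal T(L)$.
\end{lemma}

\begin{proof}
Let $w\in K$. Each $\psi(\langle v_j\rangle)$ arises from $bmm\bar m\bar m\in B_\Delta$ by inserting $v_j\in L$, and $\psi(w)$ arises from the outer word by inserting these words. As $L\subseteq L_\Delta$, Lemma~\ref{lem:surgery}(a) gives $\psi(w)\in L_\Delta$.

Conversely, let $w\in R$ have $r$ pairs of brackets, and fix an admissible partition of $\psi(w)$. For the $j$-th pair let $\beta_j,p_j,p_j',q_j'$ be the four consecutive positions of $\psi(\langle)$ and $q_j$ the position of $\psi(\rangle)$. The remaining positions are \emph{outer} or \emph{inner}, according to the letter of $w$ from which they come.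

\emph{Step 1: the partner of $p'_j$ is $q'_j$, and the partner of $p_j$ is $q_j$.} The letters $m,\bar m$ form the subsequence $(mm\bar m\bar m)^r$ of $\psi(w)$. Taking partners is an injection from the positions of $\bar m$ to those of $m$. Both sets have $2r$ elements, so it is a bijection: no $m$ is unmatched. Each $m$ precedes its partner, and the pairs do not cross by Lemma~\ref{lem:nc}(b). In such a perfect matching the first $\bar m$ is matched with the last $m$ before it; otherwise it is matched with an earlier $m$, the partner of the last $m$ comes after it, and the two pairs cross. Deleting this pair leaves a matching of the same kind. Applied repeatedly, this rule matches $q_1'$ with $p_1'$, then $q_1$ with $p_1$, then $q'_2$ with $p'_2$, and so on.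

\emph{Step 2: the block $X_j$ of $p_j$ and $q_j$.} If $p'_j$ were in a block $Y\ne X_j$, then $\min Y$, which carries $b$, would give the crossing $\min Y<p_j<p'_j<q_j$. So $p'_j\in X_j$, and its partner $q'_j$ is in $X_j$ too. The positions $p_j,p'_j,q'_j$ are adjacent, so $p_j,p'_j$ are the last two pushes of $X_j$, and $q'_j,q_j$ are its first two pops:
\begin{equation}\label{eq:Xj}
X_j\text{ reads }\ b\,a_1\cdots a_s\,m\,m\,\bar m\,\bar m\,\bar a_s\cdots\bar a_{k+1}\qquad(0\le k\le s).
\end{equation}
The last pushes $p'_j$ are distinct, so the blocks $X_j$ are distinct. Every position carrying $m$ or $\bar m$ lies in the block $X_l$ of its own pair of brackets; hence $a_1,\dots,a_s\in\Gamma$.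

\emph{Step 3: the inner words.} The gap of $X_j$ between $q'_j$ and $q_j$ carries exactly $v_j$. It is closed, so its blocks read words of $B_\Delta\cap\Sigma^*=B_\Gamma$, and $v_j\in L$. Moreover, a block containing an inner position contains only inner positions.

\emph{Step 4: the block of $\beta_j$ is $\{\beta_j,p_j,p'_j,q'_j,q_j\}$ or $\{\beta_j\}$.} If $\beta_j\in X_j$, then $\beta_j=\min X_j$ and $p_j$ is the next element, so $s=0$ in \eqref{eq:Xj}. Let $\beta_j\notin X_j$. Then $\min X_j<\beta_j$. The position $\beta_j$ is the first of its block, and a further element $z$ would satisfy $z>p_j$ because $p_j\in X_j$, giving the crossing $\min X_j<\beta_j<p_j<z$.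

\emph{Step 5: the outer word.} Intersect all blocks with the set $O$ of outer positions; the nonempty intersections form a noncrossing partition of $O$. Blocks containing an inner position or some $\beta_j$ are disjoint from $O$ by Steps~3 and~4. Blocks contained in $O$ read words of $B_\Gamma$. Any other block contains an $m$ or $\bar m$, so it is some $X_j$; it contains no inner position, no $\beta_l$, and no marker of another pair. Hence $X_j\cap O=X_j\setminus\{p_j,p'_j,q'_j,q_j\}$, which reads $b\,a_1\cdots a_s\bar a_s\cdots\bar a_{k+1}\in B_\Gamma$. So the outer word is in $L$, and $w\in K$.

Finally, $L_\Delta\in\mathcal T(L)$ by Proposition~\ref{prop:coding}, and $R$ is rational.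
\end{proof}

Step~1 is the point where loss of a stack is excluded. It works because brackets in $R$ are not nested, so that a rational condition guarantees equally many $m$ and $\bar m$. For brackets nested to unbounded depth no rational condition does this, as $\{\langle^n\rangle^n:n\ge0\}$ shows. This is why the argument gives substitution and not the Dyck language.

\begin{proposition}\label{prop:subst}
$\mathcal T(L)$ is closed under substitution.
\end{proposition}

\begin{proof}
Let $P\subseteq A^*$ and $\sigma(a)$, $a\in A$, be in $\mathcal T(L)$. By (T1) and (T2) there are transducers realizing $\tau$ and $\tau_a$ with $P=\tau(L)$ and $\sigma(a)=\tau_a(L)$. Build a transducer $\theta$ from the one for $\tau$. Keep its states, its initial and final states, and its transitions with output $\varepsilon$. Replace each transition $e=(p,s,a,q)$ with $a\in A$ by a new state $r_e$, a private copy of the transducer for $\tau_a$, and the transitions $(p,s,\varepsilon,r_e)$, $(r_e,\langle,\varepsilon,i)$ for each initial state $i$ of the copy, and $(f,\rangle,\varepsilon,q)$ for each final state $f$ of the copy.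

A successful run of $\theta$ on $w=u_0\langle v_1\rangle\cdots\langle v_r\rangle u_r\in K$ consists of a successful run of $\tau$ on the outer word, with an output $a_1\cdots a_r\in\tau(L)=P$, and of successful runs of $\tau_{a_j}$ on $v_j\in L$, with outputs $z_j\in\sigma(a_j)$. Its output is $z_1\cdots z_r\in\sigma(P)$. Conversely, let $a_1\cdots a_r\in P$ and $z_j\in\sigma(a_j)$. Choose a successful run of $\tau$ with input $u\in L$ and output $a_1\cdots a_r$, and words $v_j\in L$ with $(v_j,z_j)\in\tau_{a_j}$. Insert $\langle v_j\rangle$ into $u$ after the prefix read by the run up to and including the transition that writes $a_j$. The resulting word is in $K$, and $\theta$ has a successful run on it with output $z_1\cdots z_r$. Thus $\sigma(P)=\theta(K)$, which is in $\mathcal T(L)$ by Lemma~\ref{lem:K}.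
\end{proof}

\section{Walks around binary trees}\label{sec:dyck}

We prove Theorem~\ref{thm:more}(c). Suppose that $M=\tau(L)$ for a language $M$ as in the statement, and fix a transducer as in (T1) realizing $\tau$, with set of states $Q$. An \emph{$L$-run} is a successful run whose input is in $L$. Its output is in $M$ and so has value $1$.

A run with $T$ transitions has \emph{times} $0,1,\dots,T$, and transition $i$ leads from time $i-1$ to time $i$. Let $\mathrm{st}(t)\in Q$ be the state at time $t$ and $\mathrm{val}(t)\in F$ the value of the output written up to time $t$. For $s\le t$, the \emph{segment} from $s$ to $t$ consists of the transitions $s+1,\dots,t$; the value of its output is $\mathrm{val}(s)^{-1}\mathrm{val}(t)$. With $|g|$ the length of the reduced word for $g\in F$, put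
\[
\mathrm{dist}(s,t)=|\mathrm{val}(s)^{-1}\mathrm{val}(t)|=\mathrm{dist}(t,s).
\]
We identify each position of the input with the transition that reads it. Blocks of an admissible partition are thus sets of transitions, and we speak of the push $i$ or the pop $i$.

\subsection*{Exchanging segments}

The upper bound on $M$ enters only through the following principle.

\medskip
\noindent\textbf{(X)} \emph{Replace a segment of an $L$-run by a path with the same first and last states. If the new input is in $L$, then the outputs of the segment and of the path have the same value.}
\medskip

\noindent Indeed, the new run is an $L$-run; if the outputs are $z_1\zeta z_2$ and $z_1\zeta'z_2$, both have value $1$, and cancellation in $F$ gives the claim. Combined with Lemma~\ref{lem:surgery}, the principle yields two lemmas.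

\begin{lemma}\label{lem:loops}
Consider an $L$-run with an admissible partition of its input, and times $t<t'$ with $\mathrm{st}(t)=\mathrm{st}(t')$. Then $\mathrm{val}(t)=\mathrm{val}(t')$ in each of the following cases:
\begin{itemize}
\item[(a)] the input of the segment from $t$ to $t'$ is in $L$;
\item[(b)] $t+1$ and $t'+1$ are unmatched pushes of the same block.
\end{itemize}
\end{lemma}

\begin{proof}
Replace the segment by the segment traversed twice. The new input is in $L$ by Lemma~\ref{lem:surgery}(a) in case (a), and by Lemma~\ref{lem:surgery}(e) in case (b), where the segment reads the positions from $t+1$ up to but not including $t'+1$. By (X), the value $g$ of the segment satisfies $g=g^2$, so $g=1$.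
\end{proof}

\begin{lemma}\label{lem:C}
There is a constant $C$, depending only on the transducer, such that in every $L$-run, for every admissible partition of its input:
\begin{itemize}
\item[(a)] if the input of the segment from $s$ to $t$ occupies a closed interval (possibly empty), then $\mathrm{dist}(s,t)\le C$;
\item[(b)] if the push $i$ has partner $i'$, then $\mathrm{dist}(i-1,i')\le C$.
\end{itemize}
\end{lemma}

\begin{proof}
Take two segments as in (a), possibly in different $L$-runs, with the same first and last states. Replacing the first by the second gives an input in $L$ by Lemma~\ref{lem:surgery}(b), so they have the same value by (X). Thus at most $|Q|^2$ values occur. In (b), the segment from $i-1$ to $i'$ reads a nest, and the same argument applies with Lemma~\ref{lem:surgery}(d). Let $C$ be the largest length of these at most $2|Q|^2$ values.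
\end{proof}

\subsection*{The walk}

We regard $\{x,y\}^*$ as a subset of $F$ and as the vertex set of the binary tree with root $\varepsilon$, in which $c$ has the children $cx$ and $cy$. The word $W_h$ is the depth-first walk around the tree of height $h$: the letters $x,y$ move to a child, the letters $\bar x,\bar y$ back to the parent. For instance, the prefixes of $W_1=x\bar xy\bar y$ have the values $\varepsilon,x,\varepsilon,y,\varepsilon$.

Choose $\lambda$ with $2^\lambda>|Q|$ and put
\[
\kappa=2C+\lambda+4,\qquad h=\kappa|Q|.
\]
Since $W_h\in M$, there is an $L$-run with output $W_h$. Fix it, together with an admissible partition of its input. For $c\in\{x,y\}^*$ with $|c|\le h$, let $J_c=\{t:\mathrm{val}(t)\in c\{x,y\}^*\}$ be the set of times spent in the subtree below $c$. By definition $J_{cd}\subseteq J_c$, and $J_{cd}\cap J_{cd'}=\emptyset$ for $d\ne d'$ of the same length.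

\begin{lemma}\label{lem:walk}
All $\mathrm{val}(t)$ are in $\{x,y\}^*$. For $|c|\le h$, the set $J_c$ is a nonempty interval $[\alpha_c,\omega_c]$ of times, and $\mathrm{val}(\alpha_c)=c$.
\end{lemma}

\begin{proof}
We first show by induction on $j$ that every prefix of $W_j$ has its value in $\{x,y\}^*$, and that for $|c|\le j$ the lengths of the prefixes with value in $c\{x,y\}^*$ form a nonempty interval, the shortest of them having value $c$. For $j=0$ there is only the empty prefix. The prefixes of $W_{j+1}$ are $\varepsilon$, the words $xp$, the word $xW_j\bar x$, the words $xW_j\bar xyp$, and $W_{j+1}$, where $p$ ranges over the prefixes of $W_j$. As $W_j$ has value $1$, their values are $\varepsilon$, $xg$, $\varepsilon$, $yg$, $\varepsilon$, where $g\in\{x,y\}^*$ is the value of $p$. This gives the first assertion, and with it the case $c=\varepsilon$. For $c=xd$ or $c=yd$ the set of lengths is that for $d$ in $W_j$, shifted by $1$ or by $|W_j|+3$.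

Each transition writes at most one letter, so the length of the output is a nondecreasing function of time that takes all values $0,\dots,|W_h|$. The set $J_c$ is the preimage of a nonempty interval under this function, and at time $\alpha_c$ the output is the shortest prefix.
\end{proof}

Let $I_c=\{i:\alpha_c<i\le\omega_c\}$ be the set of transitions $i$ with both $i-1$ and $i$ in $J_c$. The next lemma says that a time deep below $c$ is far from every time outside the visit to the subtree of $c$, and from the time of entry.

\begin{lemma}\label{lem:deep}
Let $c'=cx^{C+1}$ with $|c'|\le h$. If $t\in J_{c'}$, and $t'\le\alpha_c$ or $t'>\omega_c$, then $\mathrm{dist}(t,t')>C$.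
\end{lemma}

\begin{proof}
For $u,v\in\{x,y\}^*$ with longest common prefix $p$ we have $|u^{-1}v|=|u|+|v|-2|p|\ge|u|-|p|$. Take $u=\mathrm{val}(t)$, of length at least $|c|+C+1$, and $v=\mathrm{val}(t')$. Either $t'=\alpha_c$ and $v=c$, or $t'\notin J_c$ and $c$ is a prefix of $u$ but not of $v$. In both cases $|p|\le|c|$.
\end{proof}

\subsection*{Losing one state}

The idea is to descend in the tree and to show that every $\kappa$ levels some state becomes unavailable. At the root this is immediate. The language $L$ is closed under prefixes, so the input from time $0$ to any time $t$ is in $L$. By Lemma~\ref{lem:loops}(a), the state $\mathrm{st}(0)$ recurs only at times with value $1$, so it does not occur in $J_x$.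

\begin{example}
Consider the transducer for $\rho^{-1}$ from Remark~\ref{rem:full}, with a state $q_0$, both initial and final, and a state $q_1$. It reads $b$ from $q_0$ to $q_1$ writing nothing, reads $0$ or $1$ from $q_1$ to $q_0$ writing $x$ or $y$, and loops at $q_0$ reading $\bar0$ or $\bar1$ and writing $\bar x$ or $\bar y$. On $b0\bar0b1\bar1$ it writes $W_1$, and it is in state $q_0$ at time $0$ and at time $2\in J_x$. Repeating this segment gives the input $b0b0\bar0b1\bar1\in L$ and the output $xx\bar xy\bar y$, of value $x$. So this transducer is excluded by the first step of the descent.
\end{example}

At a vertex $c\neq\varepsilon$ the same argument works if no block begun before time $\alpha_c$ is used during $J_c$: by Lemma~\ref{lem:surgery}(c) the input from $\alpha_c$ to any $t\in J_c$ is in $L$, so $\mathrm{st}(\alpha_c)$ recurs in $J_c$ only with value $c$ and does not occur in $J_{cx}$. The difficulty is that older blocks may be used. A single old block can indeed control a walk of any depth along one branch, as the linear language $\{x^n\bar x^n:n\ge0\}\in\mathcal T(L)$ shows. The branching of $W_h$ lets us move to a subtree where no old block is used: far below $c$ only one old block is left; having one turn,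 it only pushes or only pops in one of two sibling subtrees; its matched letters then occur only near the top of that subtree; and its unmatched pushes can be pumped.

\begin{proposition}\label{prop:descent}
If $|c|+\kappa\le h$, there is $c_5\in c\{x,y\}^\kappa$ such that strictly fewer states occur at times in $J_{c_5}$ than at times in $J_c$.
\end{proposition}

\begin{proof}
Write $\alpha=\alpha_c$. We construct $c_1,\dots,c_5$, each extending the one before, and abbreviate $\alpha_j=\alpha_{c_j}$, $\omega_j=\omega_{c_j}$, $J_j=J_{c_j}$, $I_j=I_{c_j}$. A block is \emph{old} if it contains a transition $\le\alpha$. A \emph{cut} is a transition in $I_c$ that belongs to an old block. A cut is not the first element of its block, so it is a push or a pop.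

\emph{Step 1: for $c_1=cx^{C+1}$, all cuts in $I_1$ belong to one block.} Let $f$ be the first cut of an old block, and let $f^-\le\alpha$ be its predecessor in the block. The segment from $f^-$ to $f-1$ reads a gap, which is closed, so $\mathrm{dist}(f-1,f^-)\le C$ by Lemma~\ref{lem:C}(a). Lemma~\ref{lem:deep} gives $f-1\notin J_1$. Now let $i<i'$ be cuts in $I_1$ from blocks $X\ne X'$, and let $f'$ be the first cut of $X'$. From $f'-1<i'\le\omega_1$ and $f'-1\notin J_1$ we get $f'\le\alpha_1<i$. Take $o\in X$ with $o\le\alpha$. Then $o<f'<i<i'$ is a crossing of $X$ and $X'$, a contradiction.

Let $X$ be the old block containing all cuts in $I_1$, so that these cuts are the elements of $X\cap I_1$. If there are no cuts in $I_1$, put $X=\emptyset$; Steps~2 and~3 then hold vacuously.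

\emph{Step 2: for a suitable $c_2\in\{c_1x,c_1y\}$ and $c_3=c_2x^{C+1}$, all cuts in $I_3$ are unmatched pushes of $X$.} The sets $I_{c_1x}$ and $I_{c_1y}$ are disjoint intervals, and in $X$ all pushes precede all pops. If $X$ has both a push and a pop in the earlier interval, it has only pops in the later one. So we can choose $c_2$ such that $X\cap I_2$ contains no pop or contains no push. In the first case, let $i\in X\cap I_2$ be a push with partner $i'$. Then $i'\notin I_2$ and $i'>i$, so $i'>\omega_2$. Since $\mathrm{dist}(i-1,i')\le C$ by Lemma~\ref{lem:C}(b), Lemma~\ref{lem:deep} applied to $c_2$ gives $i-1\notin J_3$, so $i\notin I_3$. In the second case, let $i'\in X\cap I_2$ be a pop with partner $i$. Then $i\notin I_2$ and $i<i'$, so $i-1<\alpha_2$, and the same two lemmas give $i'\notin J_3$, so $i'\notin I_3$. Only unmatched pushes remain in $I_3$.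

\emph{Step 3: for a suitable $c_4\in c_3\{x,y\}^\lambda$, there is no cut in $I_4$.} By Lemma~\ref{lem:loops}(b), for cuts $i\in I_3$ the value $\mathrm{val}(i-1)$ is determined by $\mathrm{st}(i-1)$. So it takes at most $|Q|<2^\lambda$ values. The $2^\lambda$ sets $c_3d\{x,y\}^*$ with $|d|=\lambda$ are pairwise disjoint, so one of them contains none of these values; let $c_4=c_3d$ for this $d$. A cut $i\in I_4$ would be a cut in $I_3$ with $i-1\in J_4$, which is impossible.

\emph{Step 4: a state disappears.} Let $s$ be the largest cut with $s\le\alpha_4$, or $s=\alpha$ if there is none. Then $s\in J_c$, $s\le\alpha_4$, and by Step~3 none of the transitions $s+1,\dots,\omega_4$ is a cut. Let $Y$ be a block containing one of these transitions, say $k$. We claim that $\min Y>s$. Since $k\in I_c$ is not a cut, $Y$ is not old, so $\min Y>\alpha$; this settles the case $s=\alpha$. Otherwise $s$ lies in an old block, which differs from $Y$ and contains some $o\le\alpha$. Then $\min Y\neq s$, and $\min Y<s$ would give the crossing $o<\min Y<s<k$.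

By Lemma~\ref{lem:surgery}(c), the input of the segment from $s$ to $t$ is in $L$ for every $t$ with $s\le t\le\omega_4$. By Lemma~\ref{lem:loops}(a), every $t\in J_4$ with $\mathrm{st}(t)=\mathrm{st}(s)$ has $\mathrm{val}(t)=\mathrm{val}(s)$. Choose $c_5\in\{c_4x,c_4y\}$ with $\mathrm{val}(s)\notin c_5\{x,y\}^*$. Then $\mathrm{st}(s)$ does not occur at times in $J_5\subseteq J_c$, while it occurs at time $s\in J_c$. Finally,
\[
|c_5|-|c|=(C+1)+1+(C+1)+\lambda+1=\kappa.\qedhere
\]
\end{proof}

The two features isolated in Remark~\ref{rem:full} appear here: the single turn in Step~2, and closure of $B_\Gamma$ under prefixes in Step~4, through Lemma~\ref{lem:surgery}(c).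

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Start with $c=\varepsilon$ and apply Proposition~\ref{prop:descent} successively $|Q|$ times, which is possible since $h=\kappa|Q|$. At most $|Q|$ states occur in $J_\varepsilon$, so we reach a vertex $c$ with $|c|=h$ such that no state occurs at times in $J_c$. But $J_c\ne\emptyset$ by Lemma~\ref{lem:walk}. This contradiction shows that $M\notin\mathcal T(L)$.
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Closure under substitution is Proposition~\ref{prop:subst}. By \eqref{eq:rat}, $\mathrm{Rat}\subseteq\mathcal T(L)$, and the inclusion is strict because $L$ is not rational (Proposition~\ref{prop:cf}). Since $L$ is context-free and $\mathrm{Alg}$ is a cone, $\mathcal T(L)\subseteq\mathrm{Alg}$. The Dyck language $D$ is context-free. By induction on derivations from $T$, its words have value $1$; and $W_h\in D$ for all $h$, by induction using $T\Rightarrow xT\bar xT\Rightarrow xT\bar x\,yT\bar yT\Rightarrow xT\bar x\,yT\bar y$. So $D\notin\mathcal T(L)$ by Theorem~\ref{thm:more}(c), and $\mathcal T(L)\ne\mathrm{Alg}$.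
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a) and (b)]
(a) Let $|\Gamma|\ge2$. After renaming letters, $\{0,1\}\subseteq\Gamma$, and $B_\Gamma\cap\Sigma_{\{0,1\}}^*=B_{\{0,1\}}$ gives $L=L_\Gamma\cap\Sigma_{\{0,1\}}^*\in\mathcal T(L_\Gamma)$. Conversely, $L_\Gamma\in\mathcal T(L)$ by Proposition~\ref{prop:coding}.

(b) By Corollary~\ref{cor:linear} and Proposition~\ref{prop:subst}, $\mathcal T(L)$ is a substitution-closed family containing all linear languages, so it contains their substitution closure.
\end{proof}

\begin{thebibliography}{1}

\bibitem{CFL}
\emph{Context-Free Languages},
\texttt{http://monge.univ-mlv.fr/\textasciitilde berstel/Articles/1990HandbookCfl.pdf}.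

\end{thebibliography}
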